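
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Longest increasing and longest decreasing subsequences\\ are negatively correlated}


\begin{abstract}
Let $R_n$ and $C_n$ be the lengths of the longest increasing and the longest decreasing subsequence of a uniformly random permutation in $S_n$. We prove that $\mathrm{Cov}(R_n,C_n)\le -\frac{1}{4(n-1)}$ for every $n\ge 2$, with equality at $n=2$. In particular the covariance is negative for all $n\ge2$, as had been conjectured. The sign follows from a more general fact: under Plancherel measure on the partitions of $n$, any two functions that are nondecreasing for dominance order are nonnegatively correlated, and strictly positively correlated unless one of them is constant. The proof shows that the Plancherel growth process is stochastically monotone for dominance order, and then applies Chebyshev's association inequality to each step of the process. The explicit bound comes from the last step.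
\end{abstract}

\section{The question and the results}

Let $\pi$ be a uniformly random permutation in the symmetric group $S_n$. Write $R_n$ for the length of its longest increasing subsequence and $C_n$ for the length of its longest decreasing subsequence. How are these two numbers correlated?

A negative correlation is the natural guess. An increasing and a decreasing subsequence share at most one entry, so $R_n+C_n\le n+1$, and a very large $R_n$ forces a small $C_n$. In the other direction $R_nC_n\ge n$ (the Young diagram introduced below has $n$ boxes and fits into a rectangle of size $C_n\times R_n$), so a very small $R_n$ forces a large $C_n$. These are constraints on extreme values, however, and they do not decide the sign of the covariance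
\[
\mathrm{Cov}(R_n,C_n)=\mathbb E[R_nC_n]-\mathbb E[R_n]\,\mathbb E[C_n].
\]
Conjecture 4.1 of \cite{source} states that $\mathrm{Cov}(R_n,C_n)<0$ for every $n\ge2$. We prove this, with an explicit bound.

\begin{theorem}\label{thm:main}
For every $n\ge2$,
\[
\mathrm{Cov}(R_n,C_n)\le-\frac1{4(n-1)}<0,
\]
with equality at $n=2$.
\end{theorem}

We do not claim that the rate $\frac1{4(n-1)}$ is optimal for large $n$, and we do not determine the asymptotics of the covariance.

\medskip
The Robinson--Schensted correspondence turns the question into one about random partitions. It sends $\pi$ to a pair $(P(\pi),Q(\pi))$ of standard Young tableaux of a common shape $\lambda$, a partition of $n$. By Schensted's theorem,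
\[
R_n=\lambda_1,\qquad C_n=\lambda_1'=\ell(\lambda),
\]
the lengths of the first row and of the first column of $\lambda$. Let $Y_n$ be the set of partitions of $n$ (with $Y_0=\{\emptyset\}$), and let $f^\lambda$ be the number of standard tableaux of shape $\lambda$ (with $f^\emptyset=1$). The law of $\lambda$ is the \emph{Plancherel measure} on $Y_n$, which gives $\lambda$ the mass $(f^\lambda)^2/n!$.

Is there an order on $Y_n$ in which $\lambda_1$ goes up and $\ell(\lambda)$ goes down? Dominance order is one. With the convention $\lambda_q=0$ for $q>\ell(\lambda)$, put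
\[
A_q(\lambda)=\lambda_1+\dots+\lambda_q ,\qquad D_q(\lambda)=\lambda'_1+\dots+\lambda'_q ,
\]
and for $\lambda,\mu\in Y_n$ write $\lambda\trianglerighteq\mu$ if $A_q(\lambda)\ge A_q(\mu)$ for all $q\ge 1$. The largest element of $Y_n$ is $(n)$ and the smallest is $(1^n)$. Throughout, ``nondecreasing'' and ``nonincreasing'' for functions on $Y_n$ refer to dominance. Then $\lambda_1$ is nondecreasing and $\ell(\lambda)$ is nonincreasing (Lemma~\ref{lem:columns}), and both are nonconstant for $n\ge2$. So the conjecture is a case of the following statement.

\begin{theorem}[Strict positive association]\label{thm:assoc}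
Let $n\ge2$, let $\varphi,\psi:Y_n\to\mathbb R$ be nondecreasing, and let $\lambda$ be Plancherel distributed on $Y_n$. Then
\[
\mathrm{Cov}(\varphi(\lambda),\psi(\lambda))\ge0,
\]
with equality if and only if $\varphi$ or $\psi$ is constant.
\end{theorem}

For $n\le5$ dominance is a total order, as one sees by listing the partitions, and the inequality is then immediate from Chebyshev's association inequality, recalled in Section~\ref{sec:assoc}. For $n=6$ the partitions $(4,1,1)$ and $(3,3)$ are already incomparable, and an argument is needed. Ours grows $\lambda$ one box at a time. At each single step the possible outcomes \emph{do} form a chain for dominance, because $\lambda$ with a box added in a higher row dominates $\lambda$ with a box added in a lower row. So each step contributes a nonnegative covariance, \emph{provided} that of two comparable shapes at an intermediate time, the dominating one leads to the larger expected values of $\varphi$ and $\psi$ at time $n$. Establishing this proviso is the heart of the paper. It is not obvious, because the process can work against an advantage already gained: with two boxes, the longer first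 row is the less likely one to receive the next box (Section~\ref{sec:three}).

Theorem~\ref{thm:assoc} also yields several relatives of the conjecture.

\begin{corollary}\label{cor:more}
Let $\pi$ be uniform in $S_N$, and let $R_k,C_k$ be the lengths of the longest increasing and the longest decreasing subsequence of its first $k$ entries.
\begin{enumerate}
\item For $2\le n\le N$ and $1\le a,b\le n-1$,
\[
P(R_n\le a,\ C_n\le b)<P(R_n\le a)\,P(C_n\le b).
\]
If $u,v$ are nondecreasing and nonconstant on $\{1,\dots,n\}$, then $\mathrm{Cov}(u(R_n),v(C_n))<0$.
\item For $n\ge2$ and $1\le i,j\le n-1$, the maximal size of a union of $i$ increasing subsequences and the maximal size of a union of $j$ decreasing subsequences of a uniform permutation in $S_n$ have strictly negative covariance.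
\item For all $2\le m,n\le N$, $\mathrm{Cov}(R_m,C_n)<0$.
\end{enumerate}
\end{corollary}

Section~\ref{sec:three} works out $n=3$ by hand; the main difficulty and its resolution are both visible there. Sections~\ref{sec:growth}--\ref{sec:monotone} set up the growth process and prove its monotonicity. Section~\ref{sec:assoc} proves Theorem~\ref{thm:assoc}, Section~\ref{sec:quant} proves Theorem~\ref{thm:main}, and Section~\ref{sec:cor} proves Corollary~\ref{cor:more}.

\section{Three letters}\label{sec:three}

In $S_3$ the shapes $(3)$, $(2,1)$, $(1,1,1)$ have probabilities $\frac16,\frac46,\frac16$, and the corresponding values of $(R_3,C_3)$ are $(3,1)$, $(2,2)$, $(1,3)$. Hence $\mathbb E[R_3]=\mathbb E[C_3]=2$, $\mathbb E[R_3C_3]=\frac16(3+16+3)=\frac{11}3$, and $\mathrm{Cov}(R_3,C_3)=-\frac13$.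

Now grow the shape as the entries of $\pi$ are read one at a time. It starts at $(1)$, passes to $(2)$ or $(1,1)$ with probability $\frac12$ each, and then moves as follows (the general rule is \eqref{eq:transition} below):
\[
(2)\to\begin{cases}(3)&\text{prob. }\tfrac13\\(2,1)&\text{prob. }\tfrac23\end{cases}
\qquad\qquad
(1,1)\to\begin{cases}(2,1)&\text{prob. }\tfrac23\\(1,1,1)&\text{prob. }\tfrac13.\end{cases}
\]

\emph{The last step.} From $(2)$, either the first row grows (probability $\frac13$) or a new row appears (probability $\frac23$), never both. The conditional covariance of $R_3$ and $C_3$ is therefore $-\frac13\cdot\frac23=-\frac29$. From $(1,1)$ it is again $-\frac29$.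

\emph{The step before.} From $(2)$ the expected final values are $\mathbb E[R_3]=\frac73$ and $\mathbb E[C_3]=\frac53$. From $(1,1)$ they are $\frac53$ and $\frac73$. The choice between $(2)$ and $(1,1)$ thus contributes $\frac14\bigl(\frac73-\frac53\bigr)\bigl(\frac53-\frac73\bigr)=-\frac19$. The two contributions add up, as they must, to $-\frac29-\frac19=-\frac13$.

The sign of the last step's contribution is automatic. The sign of the earlier contribution used a comparison: starting from the dominating shape $(2)$ leads to a larger expected first row and a smaller expected first column than starting from $(1,1)$. To do this for all $n$ we must compare the continuations from $\lambda\trianglerighteq\mu$. The most optimistic hope would be that the box added to $\lambda$ tends to be in a higher row than the box added to $\mu$. \emph{This is false already here}: the first row receives the new box with probability only $\frac13$ from $(2)$, but with probability $\frac23$ from $(1,1)$.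

What saves the comparison is that $(2)$ is one box ahead. Going from $(1,1)$ to $(2)$ moves a box from row $2$ to row $1$, so rows $1$ and $2$ are exactly where the two shapes differ. Suppose we do not distinguish rows $1$ and $2$ and ask only whether the new box lands in $\{1,2\}$ or below. It lands in $\{1,2\}$ with probability $1$ from $(2)$ and $\frac23$ from $(1,1)$, the right order. When both boxes land in rows $1$ and $2$, the box by which $(2)$ is ahead compensates for a wrong order inside that block: even the worst outcome, $(2)\to(2,1)$ against $(1,1)\to(2,1)$, is a tie. This is the mechanism of the general proof (Proposition~\ref{prop:monotone}).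

\section{The growth process}\label{sec:growth}

Let $\pi$ be uniform in $S_N$, and let $\lambda^{(k)}$ be the Robinson--Schensted shape of its first $k$ entries, $0\le k\le N$. Robinson--Schensted insertion depends only on relative order, and the relative order of the first $k$ entries is uniform in $S_k$. So $\lambda^{(k)}$ is Plancherel distributed on $Y_k$, and by Schensted's theorem $R_k=\lambda^{(k)}_1$ and $C_k=\ell(\lambda^{(k)})$.

The recording tableau $Q$ of the first $k$ entries carries the label $t$ in the box added at time $t$, so it encodes the whole path $(\lambda^{(0)},\dots,\lambda^{(k)})$. Since the correspondence is a bijection, exactly $f^\lambda$ permutations in $S_k$ have a given recording tableau of shape $\lambda$. Hence every path that ends at $\lambda\in Y_k$ has probability $f^\lambda/k!$.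

Write $\lambda+e_r$ for $\lambda$ with a box added in row $r$, and similarly $\lambda-e_r$ for $\lambda$ with a box removed from row $r$. Take a path that ends at $\lambda\in Y_m$, where $m<N$, and divide the probability of its extension to $\lambda+e_r$ by its own probability. The quotient is
\begin{equation}\label{eq:transition}
p_r(\lambda)=\frac{f^{\lambda+e_r}}{(m+1)\,f^\lambda},
\end{equation}
interpreted as $0$ if $\lambda+e_r$ is not a partition. It depends on the path only through its endpoint $\lambda$. So $(\lambda^{(k)})$ is a Markov chain, with transition probabilities $p_r(\lambda)$ that do not depend on $N$.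

To compare $p_r$ at different partitions we use Frobenius' formula. If $\lambda\in Y_m$, $L\ge\ell(\lambda)$ and $l_q=\lambda_q+L-q$ for $1\le q\le L$, then
\[
f^\lambda=m!\,\frac{\prod_{1\le q<q'\le L}(l_q-l_{q'})}{\prod_{q=1}^L l_q!}.
\]
Take $L=m+1$, which is large enough for $\lambda$ and for every partition $\lambda+e_r$. Adding a box in row $r$ replaces $l_r$ by $l_r+1$ and changes no other $l_q$, so dividing the two formulas gives
\begin{equation}\label{eq:product}
p_r(\lambda)=\frac1{l_r+1}\prod_{q\ne r}\frac{l_r+1-l_q}{l_r-l_q},\qquad 1\le r\le L.
\end{equation}
The formula is also correct when $\lambda+e_r$ is not a partition: then $\lambda_{r-1}=\lambda_r$, so $l_{r-1}=l_r+1$ and the factor $q=r-1$ vanishes. For $r>L$ we have $p_r(\lambda)=0$. Moreover \emph{every factor in \eqref{eq:product} is nonnegative}. Indeed, the $l_q$ are strictly decreasing nonnegative integers. For $q>r$ numerator and denominator are both positive. For $q<r$ the factor equals $(l_q-l_r-1)/(l_q-l_r)\ge0$.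

Finally, for $g:Y_{m+1}\to\mathbb R$ let $Tg:Y_m\to\mathbb R$ be the expected value of $g$ one step later,
\[
(Tg)(\lambda)=\sum_r p_r(\lambda)\,g(\lambda+e_r),
\]
where the sum runs over the rows $r$ for which $\lambda+e_r$ is a partition. We use the same letter $T$ for every $m$.

\section{Two facts about dominance}\label{sec:dominance}

\begin{lemma}\label{lem:columns}
For every $j\ge1$ the function $D_j$ is nonincreasing. In particular $\ell(\lambda)=D_1(\lambda)$ is nonincreasing.
\end{lemma}

\begin{proof}
Let $\lambda\in Y_n$. Row $r$ has $\min(\lambda_r,j)=\lambda_r-\max(\lambda_r-j,0)$ boxes in the first $j$ columns. The numbers $\lambda_r-j$ decrease weakly in $r$, so the positive ones come first, and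
\[
D_j(\lambda)=n-\sum_r\max(\lambda_r-j,0)=n-\max_{s\ge0}\bigl(A_s(\lambda)-js\bigr),
\]
where $A_0=0$. Each $A_s$ is nondecreasing, hence so is the maximum, and $D_j$ is nonincreasing.
\end{proof}

To prove that a function is nondecreasing it suffices to check that it does not drop when a single box is moved up. This is the content of the next lemma.

\begin{lemma}\label{lem:moves}
If $\lambda,\mu\in Y_n$, $\lambda\trianglerighteq\mu$ and $\lambda\ne\mu$, there are $i<j$ such that $\mu+e_i-e_j$ is a partition and $\lambda\trianglerighteq\mu+e_i-e_j$. Consequently $\mu$ is joined to $\lambda$ by a finite chain of such moves through partitions.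
\end{lemma}

\begin{proof}
Let $i$ be the first index with $\lambda_i\ne\mu_i$. Then $\lambda_i>\mu_i$, since $A_i(\lambda)\ge A_i(\mu)$. Let $j>i$ be the first index after $i$ with $A_j(\lambda)=A_j(\mu)$; it exists because both sums are eventually $n$. Then $A_q(\lambda)>A_q(\mu)$ for $i\le q<j$, and therefore $\lambda_j<\mu_j$.

Moving a box of $\mu$ from row $j$ to row $i$ raises $A_q(\mu)$ by $1$ for $i\le q<j$ and leaves the other partial sums unchanged. Hence the partial sums of $\lambda$ are still at least those of $\mu+e_i-e_j$. It remains to see that $\mu+e_i-e_j$ is a partition, that is, that row $i$ may gain and row $j$ may lose a box. If $i>1$, then $\mu_{i-1}=\lambda_{i-1}\ge\lambda_i\ge\mu_i+1$. Since the partial sums agree at $j$ and $A_{j+1}(\lambda)\ge A_{j+1}(\mu)$, we have $\lambda_{j+1}\ge\mu_{j+1}$, so $\mu_j>\lambda_j\ge\lambda_{j+1}\ge\mu_{j+1}$.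

The new partition strictly dominates $\mu$ and is dominated by $\lambda$. If it is not $\lambda$, repeat; since $Y_n$ is finite, the process ends at $\lambda$.
\end{proof}

\section{The growth process is monotone for dominance}\label{sec:monotone}

By Lemma~\ref{lem:moves} we need only compare the transitions from $\mu$ and from $\lambda=\mu+e_i-e_j$, where $i<j$. Section~\ref{sec:three} showed that we cannot expect a comparison for the individual rows $i$ and $j$. Outside the block of rows $i,\dots,j$, however, the comparison holds row by row: each row above the block is at least as likely to receive the new box from $\lambda$ as from $\mu$, and each row below it at most as likely.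

\begin{lemma}\label{lem:tails}
Let $\mu$ and $\lambda=\mu+e_i-e_j$ be in $Y_m$, with $i<j$. Then
\[
p_r(\lambda)\ge p_r(\mu)\ \text{ for } r<i,\qquad p_r(\lambda)\le p_r(\mu)\ \text{ for } r>j .
\]
\end{lemma}

\begin{proof}
Let $l_q=l_q(\mu)$, with $L=m+1$ for both partitions; note $j\le\ell(\mu)\le L$. If $r>L$, then $p_r(\lambda)=p_r(\mu)=0$, so let $r\le L$. Passing from $\mu$ to $\lambda$ replaces $l_i$ by $l_i+1$ and $l_j$ by $l_j-1$. For $r\notin\{i,j\}$ only the factors $q=i$ and $q=j$ of \eqref{eq:product} change. All the others, and their product, are nonnegative and common to $\lambda$ and $\mu$. So it suffices to compare the products of these two factors.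

\emph{Case $r<i$.} Put $u=l_r-l_i$ and $v=l_r-l_j$, so $v>u$. Since $\lambda$ is a partition, $l_r>l_i+1$, that is, $u\ge2$. In the passage from $\mu$ to $\lambda$ the pair $(u,v)$ becomes $(u-1,v+1)$, and the product of the two factors changes
\[
\text{from}\quad\frac{u+1}{u}\cdot\frac{v+1}{v}\quad\text{to}\quad\frac{u}{u-1}\cdot\frac{v+2}{v+1}.
\]
The second product is larger. Indeed, after clearing the positive denominators the difference is, using $v(v+2)=(v+1)^2-1$,
\[
u^2v(v+2)-(u^2-1)(v+1)^2=(v+1)^2-u^2>0 .
\]

\emph{Case $r>j$.} Put $u=l_i-l_r$ and $v=l_j-l_r$, so $u>v$. Since $\lambda$ is a partition, $l_j-1>l_r$, that is, $v\ge2$. Now $(u,v)$ becomes $(u+1,v-1)$, and the product of the two factors changes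
\[
\text{from}\quad\frac{u-1}{u}\cdot\frac{v-1}{v}\quad\text{to}\quad\frac{u}{u+1}\cdot\frac{v-2}{v-1}.
\]
The second product is smaller, because, using $v(v-2)=(v-1)^2-1$,
\[
u^2v(v-2)-(u^2-1)(v-1)^2=(v-1)^2-u^2<0 .\qedhere
\]
\end{proof}

\begin{remark}
Behind the two identities is convexity. In both cases the move pushes the distances $u$ and $v$ apart while keeping their sum. The function $\log(1+1/x)$, which governs the first case, is convex on $x>0$; the function $\log(1-1/x)$, which governs the second, is concave on $x>1$ (and when $v-1=1$ the new product is $0$).
\end{remark}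

\begin{proposition}\label{prop:monotone}
If $g:Y_{m+1}\to\mathbb R$ is nondecreasing, then $Tg:Y_m\to\mathbb R$ is nondecreasing.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:moves} it suffices to show $(Tg)(\lambda)\ge(Tg)(\mu)$ when $\lambda=\mu+e_i-e_j$ with $i<j$. We couple the two transitions after merging the rows $i,\dots,j$ into a single class. To this end, set
\[
\kappa(r)=i\ \text{ if } i\le r\le j,\qquad \kappa(r)=r\ \text{ otherwise,}
\]
which is a nondecreasing function of $r$.

Let $r$ and $s$ have laws $p_\cdot(\lambda)$ and $p_\cdot(\mu)$. We claim that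
\begin{equation}\label{eq:tails}
P(\kappa(r)\le c)\ge P(\kappa(s)\le c)\qquad\text{for every integer } c\ge1 .
\end{equation}
For $c<i$ the two sides are $\sum_{t\le c}p_t(\lambda)$ and $\sum_{t\le c}p_t(\mu)$, and the first inequality of Lemma~\ref{lem:tails} applies to each term. For $c\ge i$ the event $\kappa\le c$ is the complement of the event that the row exceeds $\max(c,j)$, and the second inequality of Lemma~\ref{lem:tails} applies to each term of the complementary sum.

By \eqref{eq:tails} we can realize $r$ and $s$ on one probability space with $\kappa(r)\le\kappa(s)$ almost surely. Take $U$ uniform on $(0,1)$, let the class of $r$ be the least $c$ for which the left side of \eqref{eq:tails} is at least $U$, let the class of $s$ be the least $c$ for which the right side is at least $U$, and then draw $r$ and $s$ from their conditional laws given their classes.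

In this coupling $\lambda+e_r\trianglerighteq\mu+e_s$ almost surely. To see this, compute
\[
A_q(\lambda+e_r)-A_q(\mu+e_s)=\mathbf 1[i\le q<j]+\mathbf 1[q\ge r]-\mathbf 1[q\ge s].
\]
If $r\le s$, this is $\ge0$ for all $q$. If $r>s$, then $\kappa(r)\ge\kappa(s)$ because $\kappa$ is nondecreasing. Together with $\kappa(r)\le\kappa(s)$ this gives $\kappa(r)=\kappa(s)$, so both rows are in the merged class, and $i\le s<r\le j$. The last two terms add up to $-1$ only when $s\le q<r$. But then $i\le q<j$, and the first term, the box by which $\lambda$ is ahead, compensates: the sum is $1-1=0$.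

Hence $g(\lambda+e_r)\ge g(\mu+e_s)$ almost surely. Taking expectations gives $(Tg)(\lambda)\ge(Tg)(\mu)$.
\end{proof}

For strictness we also need to know that averaging does not flatten a nonconstant function. The condition $m\ge2$ in the next lemma is necessary, since every function on the one-point set $Y_1$ is constant.

\begin{lemma}\label{lem:nonconstant}
If $m\ge2$ and $g:Y_{m+1}\to\mathbb R$ is nondecreasing and nonconstant, then $Tg$ is nonconstant on $Y_m$.
\end{lemma}

\begin{proof}
We have $f^{(k)}=f^{(1^k)}=1$ for every $k\ge1$, and $f^{(m,1)}=f^{(2,1^{m-1})}=m$. So by \eqref{eq:transition} the chain moves from $(m)$ to $(m+1)$ and $(m,1)$, and from $(1^m)$ to $(1^{m+1})$ and $(2,1^{m-1})$, in each case with probabilities $\frac1{m+1}$ and $\frac m{m+1}$, respectively. Therefore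
\begin{multline*}
(Tg)((m))-(Tg)((1^m))\\
=\tfrac1{m+1}\bigl[g((m+1))-g((1^{m+1}))\bigr]+\tfrac m{m+1}\bigl[g((m,1))-g((2,1^{m-1}))\bigr].
\end{multline*}
Since $m\ge2$, $(m,1)\trianglerighteq(2,1^{m-1})$, and the second bracket is $\ge0$. All values of $g$ lie between $g((1^{m+1}))$ and $g((m+1))$, and $g$ is nonconstant, so the first bracket is $>0$.
\end{proof}

\section{Positive association}\label{sec:assoc}

Recall \emph{Chebyshev's association inequality}: if $X$ is a random variable with finitely many real values and $a,b$ are both nonincreasing functions on these values, then $\mathrm{Cov}(a(X),b(X))\ge0$. Indeed, if $X'$ is an independent copy of $X$, then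
\[
\mathrm{Cov}(a(X),b(X))=\tfrac12\,\mathbb E\bigl[(a(X)-a(X'))(b(X)-b(X'))\bigr],
\]
and the product in the expectation is never negative. The same holds if both functions are nondecreasing.

Fix $n\ge2$ and nondecreasing $\varphi,\psi:Y_n\to\mathbb R$, and run the growth process up to time $n$. The plan is to split the covariance into contributions of the single steps, and to apply Chebyshev's inequality to each. Let $\mathcal F_k=\sigma(\lambda^{(0)},\dots,\lambda^{(k)})$ and $\varphi_k=T^{n-k}\varphi$, $\psi_k=T^{n-k}\psi$, which are functions on $Y_k$. By the Markov property,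
\[
M_k:=\varphi_k(\lambda^{(k)})=\mathbb E[\varphi(\lambda^{(n)})\mid\mathcal F_k],\qquad
\widetilde M_k:=\psi_k(\lambda^{(k)})=\mathbb E[\psi(\lambda^{(n)})\mid\mathcal F_k].
\]
These are martingales, $M_0$ and $\widetilde M_0$ are the means of $M_n$ and $\widetilde M_n$, and increments at different times are orthogonal: for $k<k'$ we have $\mathbb E[(M_k-M_{k-1})(\widetilde M_{k'}-\widetilde M_{k'-1})]=0$, by conditioning on $\mathcal F_{k'-1}$, and likewise with $M$ and $\widetilde M$ interchanged. Hence
\[
\mathrm{Cov}(M_n,\widetilde M_n)=\sum_{k=1}^n\mathbb E\bigl[(M_k-M_{k-1})(\widetilde M_k-\widetilde M_{k-1})\bigr].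
\]
Given $\mathcal F_{k-1}$, the conditional means of $M_k$ and $\widetilde M_k$ are $M_{k-1}$ and $\widetilde M_{k-1}$, so the conditional expectation of the $k$-th product is the conditional covariance of $M_k$ and $\widetilde M_k$. By the Markov property it depends only on $\lambda^{(k-1)}$, and therefore
\begin{equation}\label{eq:decomp}
\mathrm{Cov}\bigl(\varphi(\lambda^{(n)}),\psi(\lambda^{(n)})\bigr)=\sum_{k=1}^n\mathbb E\Bigl[\mathrm{Cov}\bigl(\varphi_k(\lambda^{(k)}),\psi_k(\lambda^{(k)})\,\big|\,\lambda^{(k-1)}\bigr)\Bigr].
\end{equation}

\emph{Every term of \eqref{eq:decomp} is nonnegative.} Given $\lambda^{(k-1)}=\lambda$, we have $\lambda^{(k)}=\lambda+e_r$ with $r$ random, and $\lambda+e_r\trianglerighteq\lambda+e_s$ whenever $r\le s$ and both are partitions. By Proposition~\ref{prop:monotone}, $\varphi_k$ and $\psi_k$ are nondecreasing. So $r\mapsto\varphi_k(\lambda+e_r)$ and $r\mapsto\psi_k(\lambda+e_r)$ are nonincreasing functions on the finite set of possible values of the single real variable $r$, and Chebyshev's inequality applies.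

\begin{proof}[Proof of Theorem~\ref{thm:assoc}]
Nonnegativity has just been shown, and the covariance is $0$ if $\varphi$ or $\psi$ is constant. Suppose neither is constant. Applying Proposition~\ref{prop:monotone} and Lemma~\ref{lem:nonconstant} for $m=n-1,\dots,2$ in turn (not at all if $n=2$), we find that $\varphi_2$ and $\psi_2$ are nondecreasing and nonconstant on $Y_2=\{(2),(1,1)\}$. The chain moves from $(1)$ to $(2)$ and to $(1,1)$ with probability $\frac12$ each, so the term $k=2$ of \eqref{eq:decomp} equals
\[
\tfrac14\,\bigl[\varphi_2((2))-\varphi_2((1,1))\bigr]\bigl[\psi_2((2))-\psi_2((1,1))\bigr]>0 .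
\]
The other terms are nonnegative.
\end{proof}

\section{The bound for the covariance}\label{sec:quant}

Let $\varphi(\lambda)=\lambda_1$ and $\psi(\lambda)=-\ell(\lambda)$ on $Y_n$. Both are nondecreasing, $\psi$ by Lemma~\ref{lem:columns}, and both are nonconstant for $n\ge2$, as their values at $(n)$ and $(1^n)$ show. So Theorem~\ref{thm:assoc} already gives $\mathrm{Cov}(R_n,C_n)<0$. For a quantitative bound we keep the last term of \eqref{eq:decomp}, which can be computed, instead of the term $k=2$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{The last step.} With this choice of $\varphi$ and $\psi$, dropping all terms of \eqref{eq:decomp} except $k=n$ gives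
\[
\mathrm{Cov}(R_n,C_n)\le\mathbb E\bigl[\mathrm{Cov}(R_n,C_n\mid\lambda^{(n-1)})\bigr].
\]
Given $\lambda^{(n-1)}=\lambda$, we have $R_n=\lambda_1+\mathbf 1_G$ and $C_n=\ell(\lambda)+\mathbf 1_H$, where $G$ is the event that the new box is in row $1$ and $H$ the event that it starts a new row. Since $n\ge2$, $\lambda$ is nonempty, and so $G$ and $H$ are disjoint. They have conditional probabilities
\[
p_R(\lambda)=p_1(\lambda),\qquad p_C(\lambda)=p_{\ell(\lambda)+1}(\lambda),
\]
so the conditional covariance of $\mathbf 1_G$ and $\mathbf 1_H$ is $0-p_R(\lambda)p_C(\lambda)$. Hence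
\begin{equation}\label{eq:laststep}
\mathrm{Cov}(R_n,C_n)\le-\mathbb E\bigl[p_R(\lambda^{(n-1)})\,p_C(\lambda^{(n-1)})\bigr].
\end{equation}
It remains to bound the right side: $p_R$ and $p_C$ are not small when the first row and the first column are not long, and on average they are not long.

\emph{A lower bound for $p_R$ and $p_C$.} Let $\lambda\in Y_m$ with $m\ge1$. Recall the hook length formula $f^\lambda=m!/\prod h$, where the product runs over the hook lengths of the boxes and the box in row $1$ and column $t$ has hook length $h_{1t}=\lambda_1-t+\lambda'_t$. Passing from $\lambda$ to $\lambda+e_1$ raises each $h_{1t}$ with $t\le\lambda_1$ by $1$, adds a box with hook length $1$, and leaves the other hook lengths unchanged. With \eqref{eq:transition},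
\[
p_R(\lambda)=\prod_{t=1}^{\lambda_1}\frac{h_{1t}}{h_{1t}+1}\ \ge\ \prod_{t=1}^{\lambda_1}\frac{\lambda_1-t+1}{\lambda_1-t+2}=\frac1{\lambda_1+1},
\]
because $h_{1t}\ge\lambda_1-t+1$ and $x/(x+1)$ is increasing in $x>0$; the last product telescopes. Since $f^\lambda=f^{\lambda'}$, and starting a new row of $\lambda$ is lengthening the first row of $\lambda'$, we have $p_C(\lambda)=p_R(\lambda')\ge\frac1{\ell(\lambda)+1}$.

\emph{An upper bound for $\mathbb E[R_m]$.} The first row grows at time $k$ with conditional probability $p_R(\lambda^{(k-1)})$. Averaging \eqref{eq:transition} over Plancherel measure, and then using Cauchy--Schwarz, the injectivity of $\lambda\mapsto\lambda+e_1$, and the identity $\sum_{\lambda\in Y_k}(f^\lambda)^2=k!$, we get for $k\ge1$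
\[
\mathbb E[p_R(\lambda^{(k-1)})]=\sum_{\lambda\in Y_{k-1}}\frac{(f^\lambda)^2}{(k-1)!}\cdot\frac{f^{\lambda+e_1}}{k\,f^\lambda}
=\frac1{k!}\sum_{\lambda\in Y_{k-1}}f^\lambda f^{\lambda+e_1}\le\frac{\sqrt{(k-1)!\;k!}}{k!}=\frac1{\sqrt k}.
\]
Summing over $k$, for $m\ge1$,
\[
\mathbb E[R_m]\le\sum_{k=1}^m\frac1{\sqrt k}\le1+\int_1^m\frac{dx}{\sqrt x}=2\sqrt m-1 .
\]
Also $\mathbb E[C_m]=\mathbb E[R_m]$, since reversing a permutation exchanges increasing and decreasing subsequences.

\emph{Conclusion.} Let $\xi=R_{n-1}+1$ and $\eta=C_{n-1}+1$. Then $\mathrm{Cov}(\xi,\eta)\le0$, by Theorem~\ref{thm:assoc} on $Y_{n-1}$ if $n\ge3$, and trivially if $n=2$. By \eqref{eq:laststep}, the lower bounds for $p_R$ and $p_C$, Jensen's inequality for $x\mapsto1/x$, the inequality $\mathrm{Cov}(\xi,\eta)\le0$, and the upper bound for $\mathbb E[R_{n-1}]=\mathbb E[C_{n-1}]$, in this order,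
\[
-\mathrm{Cov}(R_n,C_n)\ge\mathbb E\Bigl[\frac1{\xi\eta}\Bigr]\ge\frac1{\mathbb E[\xi\eta]}\ge\frac1{\mathbb E[\xi]\,\mathbb E[\eta]}\ge\frac1{(2\sqrt{n-1})^2}=\frac1{4(n-1)} .
\]
For $n=2$ the pair $(R_2,C_2)$ is $(2,1)$ or $(1,2)$ with probability $\frac12$ each, so the covariance is $2-\frac94=-\frac14$, and equality holds.
\end{proof}

Association is thus used twice: at time $n$ to isolate the last step, and at time $n-1$ to bound $\mathbb E[\xi\eta]$ by $\mathbb E[\xi]\,\mathbb E[\eta]$.

\section{Further negative correlations}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:more}]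
Each part applies Theorem~\ref{thm:assoc} to nondecreasing functions. Recall that $\lambda_1$ is nondecreasing and $\ell(\lambda)$ is nonincreasing, and that both are nonconstant on $Y_k$ for $k\ge2$.

(1) The functions $\mathbf 1[\lambda_1>a]$ and $\mathbf 1[\ell(\lambda)\le b]$ are nondecreasing on $Y_n$. For $1\le a,b\le n-1$ both are $1$ at $(n)$ and $0$ at $(1^n)$, so they are nonconstant. Theorem~\ref{thm:assoc} gives
\[
P(R_n>a,\ C_n\le b)>P(R_n>a)\,P(C_n\le b),
\]
and subtracting both sides from $P(C_n\le b)$ gives the first claim. For the second, $u(\lambda_1)$ and $-v(\ell(\lambda))$ are nondecreasing. Their values at $(n)$ and $(1^n)$ differ because $u(1)<u(n)$ and $v(1)<v(n)$, so they are nonconstant.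

(2) By Greene's theorem the two quantities are $A_i(\lambda)$ and $D_j(\lambda)$. The function $A_i$ is nondecreasing by definition, and $-D_j$ is nondecreasing by Lemma~\ref{lem:columns}. At $(n)$ and $(1^n)$, $A_i$ takes the values $n$ and $i$, and $D_j$ takes the values $j$ and $n$, so both are nonconstant for $i,j\le n-1$. Apply Theorem~\ref{thm:assoc} to $A_i$ and $-D_j$. (For $i\ge n$ or $j\ge n$ one of the functions is constant and the covariance is $0$.)

(3) Suppose first that $m\le n$, and let $\psi(\lambda)=-\ell(\lambda)$ on $Y_n$, a nondecreasing and nonconstant function. By the Markov property,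
\[
\mathbb E[-C_n\mid\mathcal F_m]=(T^{n-m}\psi)(\lambda^{(m)}).
\]
Since $m\ge2$, Proposition~\ref{prop:monotone} and Lemma~\ref{lem:nonconstant}, applied $n-m$ times, show that $T^{n-m}\psi$ is nondecreasing and nonconstant on $Y_m$. So is $\lambda_1$. As $R_m=\lambda^{(m)}_1$ is $\mathcal F_m$-measurable, Theorem~\ref{thm:assoc} on $Y_m$ gives
\[
-\mathrm{Cov}(R_m,C_n)=\mathrm{Cov}\bigl(\lambda^{(m)}_1,\,(T^{n-m}\psi)(\lambda^{(m)})\bigr)>0 .
\]
If $m>n$, replace $\pi$ by its complement, with entries $N+1-\pi_k$. This preserves the uniform law and exchanges $R_k$ and $C_k$ for every $k$, so $\mathrm{Cov}(R_m,C_n)=\mathrm{Cov}(C_m,R_n)=\mathrm{Cov}(R_n,C_m)$, which is negative by the case already treated.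
\end{proof}

The condition $m,n\ge2$ in (3) cannot be dropped, since $R_1=C_1=1$ are constant.

\begin{thebibliography}{1}
\bibitem{source}
\emph{Statistical Properties Of Permutations And Standard Young Tableau Reflected By The Robinson--Schensted Algorithm},
\texttt{https://sites.math.rutgers.edu/\~{}zeilberg/EM26/projects/proj4.pdf}.
\end{thebibliography}

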